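# Maximal groups of $\beta\mathbb N$ that are copies of $\mathbb Z$

The semigroup $(\beta\mathbb N,+)$ of ultrafilters on the positive integers contains idempotents, that is, points $p$ with $p+p=p$. Each idempotent $p$ is the identity of a largest group $H(p)$ inside $\beta\mathbb N$. We shall see that $H(p)$ always contains the translates $a+p$ with $a\in\mathbb Z$, and that these form a copy of $\mathbb Z$. Can $H(p)$ be no more than that? The book of Neil Hindman and Dona Strauss, *Algebra in the Stone-Čech Compactification*, records that this is consistent with ZFC and asks whether ZFC proves that there is an idempotent $p$ with $H(p)\cong\mathbb Z$. The answer is yes, and these notes give the full proof.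

An element $q$ of $H(p)$ has an inverse $r$, so $q+r=p$. It is therefore enough to find an idempotent that can be written as a sum in as few ways as possible. We first replace integers by finite sets, for which "adding without carries" is union, and look at a kind of ultrafilter for which everything is easy.

## 1. Block ultrafilters on finite sets, an easy case

**Conventions.** $\mathbb N=\{1,2,3,\dots\}$ and $\omega=\{0,1,2,\dots\}$; a number $\kappa\in\omega$ is also the set $\{0,\dots,\kappa-1\}$. For a set $D$, $\beta D$ is the compact Hausdorff space of ultrafilters on $D$, with basic clopen sets $\overline B=\{x\in\beta D:B\in x\}$ for $B\subseteq D$. Points of $D$ are identified with principal ultrafilters. "For $x$-many $z$, …" means that the set of such $z$ belongs to the ultrafilter $x$.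

Let $\mathrm{FIN}$ be the set of nonempty finite subsets of $\omega$. For $z,w\in\mathrm{FIN}$ write $z<w$ if $\max z<\min w$. For $A\subseteq\mathrm{FIN}$ and $z\in\mathrm{FIN}$ put
$$A/z=\{w\in\mathrm{FIN}: z<w,\ z\cup w\in A\}.$$
For instance, if $A$ is the set of all $w$ with $|w|$ even and $|z|$ is odd, then $A/z=\{w>z:|w|\text{ odd}\}$. Directly from the definition,
$$(A/z)/w=A/(z\cup w)\ \text{ if } z<w,\qquad (A/z)/w=\emptyset\ \text{ otherwise.}\tag{1}$$
Indeed, $v\in(A/z)/w$ means $w<v$, $z<w\cup v$ and $z\cup w\cup v\in A$. The condition $z<w\cup v$ says $z<w$, and if $z<w$ then $w<v$ is the same as $z\cup w<v$.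

**Definition.** Let $\gamma=\{x\in\beta\mathrm{FIN}:\{z:\min z>l\}\in x\text{ for all }l\in\omega\}$. For $x,y\in\gamma$ let
$$A\in x*y\iff\{z:A/z\in y\}\in x .$$

In words: $A\in x*y$ iff for $x$-many $z$, for $y$-many $w$, we have $z<w$ and $z\cup w\in A$. Here are the basic facts.

* $\gamma$ is compact and nonempty, as the intersection of a decreasing sequence of nonempty clopen sets.
* $x*y$ is an ultrafilter. The sets $A/z$ and $(\mathrm{FIN}\setminus A)/z$ partition $\{w:w>z\}$, which is in $y$, so exactly one of them is in $y$. Hence exactly one of $A$, $\mathrm{FIN}\setminus A$ is in $x*y$. Closure under supersets and finite intersections is clear, since $(A\cap B)/z=A/z\cap B/z$.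
* $x*y\in\gamma$: if $A=\{w:\min w>l\}$ and $\min z>l$, then $A/z=\{w:w>z\}\in y$.
* The operation is associative. By (1), $A\in(x*y)*t$ iff $\{z:\{w>z:A/(z\cup w)\in t\}\in y\}\in x$ iff $\{z:A/z\in y*t\}\in x$ iff $A\in x*(y*t)$.
* For fixed $y$ the map $x\mapsto x*y$ is continuous: the preimage of $\overline A$ is the trace on $\gamma$ of the clopen set $\overline{\{z:A/z\in y\}}$.

A *block sequence* is a sequence $\bar x=(x_n)_{n\in\omega}$ in $\mathrm{FIN}$ with $x_0<x_1<\cdots$. Let $\mathrm{FU}(\bar x)$ be the set of all $\bigcup_{n\in G}x_n$ with $G\in\mathrm{FIN}$. For $x_n=\{2n,2n+1\}$, for example, $\{0,1,4,5\}\in\mathrm{FU}(\bar x)$ and $\{0,1,4\}\notin\mathrm{FU}(\bar x)$.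

**Definition.** In these notes, $p\in\gamma$ is a *block ultrafilter* if for every $A\in p$ there is a block sequence $\bar x$ with $\mathrm{FU}(\bar x)\subseteq A$ and $\mathrm{FU}(\bar x)\in p$.

**Proposition 1.** Let $p$ be a block ultrafilter.

* (a) $p*p=p$.
* (b) If $q,r\in\gamma$ and $q*r=p$, then $q=r=p$.
* (c) For every infinite $K\subseteq\omega$ there is $M\subseteq\omega$ such that $p$-many $z$ satisfy $z\subseteq M$, and $K\setminus M$ is infinite.

*Proof.* (a) Let $A\in p$ and take $\bar x$ with $\mathrm{FU}(\bar x)\subseteq A$, $\mathrm{FU}(\bar x)\in p$. If $z\in\mathrm{FU}(\bar x)$, then $A/z\supseteq\{w\in\mathrm{FU}(\bar x):w>z\}\in p$. So $\{z:A/z\in p\}\supseteq\mathrm{FU}(\bar x)\in p$, i.e. $A\in p*p$. Hence $p\subseteq p*p$, and two ultrafilters with $p\subseteq p*p$ are equal.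

(b) Let $A\in p$ and $\bar x$ be as in (a). Since $\mathrm{FU}(\bar x)\in q*r$, for $q$-many $F$ it is true that for $r$-many $w$, $F<w$ and $F\cup w\in\mathrm{FU}(\bar x)$. Fix such an $F$. Only finitely many blocks $x_n$ meet $F$; let $N\geq\max x_n$ for all of them. For $r$-many $w$ we also have $\min w>N$. Write $F\cup w=\bigcup_{n\in G}x_n$. A block $x_n$ ($n\in G$) that meets $F$ satisfies $\max x_n\le N<\min w$, so $x_n\subseteq F$. A block that does not meet $F$ lies in $w$. So $F$ and $w$ are both unions of blocks, that is, $F,w\in\mathrm{FU}(\bar x)\subseteq A$. This shows $A\in r$ and, since $F$ was any of $q$-many sets, $A\in q$. As $A\in p$ was arbitrary, $q=p=r$.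

(c) If $z\cap K=\emptyset$ for $p$-many $z$, take $M=\omega\setminus K$. Otherwise $z\cap K\ne\emptyset$ for $p$-many $z$. Call $z$ *convex* if every $t\in K$ with $\min(z\cap K)\le t\le\max(z\cap K)$ is in $z$. Suppose $p$-many $z$ meet $K$ and are convex. Take a block sequence $\bar y$ with all members of $\mathrm{FU}(\bar y)$ meeting $K$ and convex. Then $y_0\cup y_2$ is convex and meets $K$ both in $y_0$ and in $y_2$. A point of $y_1\cap K$ lies between, so it would have to be in $y_0\cup y_2$, which is impossible because blocks are disjoint. So $p$-many $z$ meet $K$ and are not convex. Take $\bar y$ with $\mathrm{FU}(\bar y)\in p$ consisting of such $z$, and put $M=\bigcup_ny_n$. Then $p$-many $z$ satisfy $z\subseteq M$. Each $y_n$ omits a point of $K$ strictly between $\min y_n$ and $\max y_n$, and that point lies in no other block. So $K\setminus M$ is infinite. $\square$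

Under the continuum hypothesis such $p$ exist, by the recursion that one would try first. Recall Hindman's theorem in its form for finite unions: if $\mathrm{FU}(\bar x)$ is split into two pieces, there is a block sequence $\bar y$ of members of $\mathrm{FU}(\bar x)$ with $\mathrm{FU}(\bar y)$ inside one piece.

**Proposition 2 (CH).** There is a block ultrafilter.

*Proof.* Write $\bar y\le^*\bar x$ if all but finitely many terms of $\bar y$ are in $\mathrm{FU}(\bar x)$. This is transitive. If $\bar z\le^*\bar y\le^*\bar x$ and $y_n\in\mathrm{FU}(\bar x)$ for all $n\ge N$, then all but finitely many terms of $\bar z$ are in $\mathrm{FU}(\bar y)$ and lie beyond $y_N$; they are unions of blocks $y_n$ with $n>N$, hence in $\mathrm{FU}(\bar x)$.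

List $\mathcal P(\mathrm{FIN})$ as $(A_\alpha)_{\alpha<\omega_1}$. We choose block sequences $\bar x^\alpha$, $\alpha<\omega_1$, with $\bar x^\alpha\le^*\bar x^\delta$ for $\delta<\alpha$. Start with $x^0_n=\{n\}$. At a successor, Hindman's theorem gives $\bar x^{\alpha+1}$ with terms in $\mathrm{FU}(\bar x^\alpha)$ and $\mathrm{FU}(\bar x^{\alpha+1})$ either inside $A_\alpha$ or disjoint from it. At a limit $\alpha$ take $\alpha_0<\alpha_1<\cdots$ cofinal in $\alpha$. Let $y_n$ be a term of $\bar x^{\alpha_n}$ that lies beyond $y_{n-1}$ and belongs to $\mathrm{FU}(\bar x^{\alpha_j})$ for all $j\le n$; all but finitely many terms of $\bar x^{\alpha_n}$ qualify. Put $\bar x^\alpha=\bar y$. Then $\bar x^\alpha\le^*\bar x^{\alpha_j}$ for all $j$, and by transitivity $\bar x^\alpha\le^*\bar x^\delta$ for all $\delta<\alpha$.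

The sets $\mathrm{FU}((x^\alpha_n)_{n\ge m})$, for $\alpha<\omega_1$ and $m\in\omega$, form a filter base, since for $\delta<\alpha$ such a set for $\delta$ contains one for $\alpha$. The filter $p$ that they generate contains $A_\alpha$ or its complement for every $\alpha$, so it is an ultrafilter. It is in $\gamma$ because $\min x^\alpha_m\ge m$. If $A=A_\alpha\in p$, then $\mathrm{FU}(\bar x^{\alpha+1})\in p$ cannot be disjoint from $A$, so it is contained in $A$. $\square$

Where does CH enter? The successor step does not need it. The limit step picks one term of the new sequence for each of countably many earlier stages. If $\mathfrak c>\omega_1$, a recursion through all subsets of $\mathrm{FIN}$ must pass a limit of cofinality $\omega_1$. There a sequence with $\omega$ terms gives this argument no room to diagonalize, and it stops.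

What must change in general? We need objects that survive limits of every length, and for them compactness suggests closed subsets of $\gamma$ that are closed under $*$. But property (b) came for free from the blocks, and without blocks we have to force it. Before doing that we settle what exactly is needed for the question about $\beta\mathbb N$.

## 2. Factorizations of an idempotent and its maximal group

We use the standard extension of addition to $\beta\mathbb Z$ and $\beta\mathbb N$, with $q\mapsto q+p$ continuous for every $p$ and $q\mapsto n+q$ continuous for every integer $n$ (respectively $n\in\mathbb N$). For $A\subseteq\mathbb Z$ let $-n+A=\{m:n+m\in A\}$. Then, for $q,r\in\beta\mathbb Z$,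
$$A\in q+r\iff\{n:-n+A\in r\}\in q.\tag{2}$$
The space $\beta\mathbb N$ is the closure of $\mathbb N$ in $\beta\mathbb Z$, and its addition is the restriction. Put $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. We use the following textbook facts: $\mathbb Z$ lies in the center of $(\beta\mathbb Z,+)$; $\mathbb Z+p\subseteq\beta\mathbb N$ for $p\in\mathbb N^*$; every idempotent of $\beta\mathbb N$ lies in $\mathbb N^*$; and $H(p)\subseteq\mathbb N^*$, where $H(p)$ is the largest subgroup of $\beta\mathbb N$ with identity $p$.

The consistency result mentioned above concerns strongly summable ultrafilters. For a sequence $\langle x_n\rangle$ in $\mathbb N$ let $\mathrm{FS}(\langle x_n\rangle)$ be the set of its finite nonempty sums $\sum_{n\in F}x_n$. An ultrafilter $p$ on $\mathbb N$ is *strongly summable* if every $A\in p$ contains some $\mathrm{FS}(\langle x_n\rangle)\in p$. It is known that every strongly summable $p$ is an idempotent in $\mathbb N^*$ with $H(p)=\mathbb Z+p$, a copy of $\mathbb Z$, and that it is consistent with ZFC that such $p$ exist.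

**Proposition 3.** For every idempotent $p\in\beta\mathbb N$: $H(p)\supseteq\mathbb Z+p\cong\mathbb Z$, and $H(p)\cong\mathbb Z$ iff $H(p)=\mathbb Z+p$.

*Proof.* Since $\mathbb Z$ is central and $p+p=p$, $(a+p)+(b+p)=(a+b)+p$. So $\mathbb Z+p$, a subset of $\beta\mathbb N$, is a group with identity $p$, and $\mathbb Z+p\subseteq H(p)$. For $k\ge1$ every $x\in\beta\mathbb Z$ contains exactly one residue class mod $k$, and by (2) this gives a homomorphism $\beta\mathbb Z\to\mathbb Z/k$. It sends the idempotent $p$ to $0$, hence $a+p$ to the class of $a$. If $a+p=b+p$, then $a\equiv b$ mod every $k$, so $a=b$. Thus $a\mapsto a+p$ is an isomorphism of $\mathbb Z$ onto $\mathbb Z+p$.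

Suppose that $H(p)\cong\mathbb Z$ with generator $g$. The nontrivial subgroup $\mathbb Z+p$ has a finite index $k\ge1$, and its generator $1+p$ is the $k$-fold sum of $g$ or the inverse of that sum. Under reduction mod $k$, restricted to the group $H(p)$, the $k$-fold sum of $g$ and its inverse go to $0$, while $1+p$ goes to $1$. So $1\equiv0$ mod $k$, that is, $k=1$ and $H(p)=\mathbb Z+p$. The converse is clear. $\square$

Every idempotent $p\in\beta\mathbb N$ has the factorizations $p=(-a)+(a+p)=(-a+p)+a=(-a+p)+(a+p)$ with $a\in\mathbb Z$. We look for an idempotent with no others. The results to be proved are these.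

**Theorem 4 (ZFC).** There is an idempotent $p\in\beta\mathbb N$ with $H(p)=\mathbb Z+p$, which is a copy of $\mathbb Z$.

**Theorem 5 (ZFC; stronger form).** There are exactly $2^{\mathfrak c}$ idempotents $p\in\beta\mathbb N$ such that, whenever $q,r\in\beta\mathbb Z$ and $q+r=p$, there is $a\in\mathbb Z$ with
$$q\in\{-a,\,-a+p\}\quad\text{and}\quad r\in\{a,\,a+p\}.$$
For each such $p$ we have $H(p)=\mathbb Z+p$. Moreover, for $x\in\beta\mathbb Z$: $x+p=p$ iff $x\in\{0,p\}$, and $p+x=p$ iff $x\in\{0,p\}$.

Call the displayed property the *decomposition property* of $p$. Its consequences are quick.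

**Lemma 6.** Let $p\in\beta\mathbb N$ be an idempotent with the decomposition property. Then $H(p)=\mathbb Z+p\cong\mathbb Z$, and for $x\in\beta\mathbb Z$ each of $x+p=p$ and $p+x=p$ holds iff $x\in\{0,p\}$.

*Proof.* If $q\in H(p)$ has inverse $r\in H(p)$, then $q+r=p$. Since $q\in\mathbb N^*$ is not an integer, $q=-a+p$ for some $a\in\mathbb Z$. With Proposition 3, $H(p)=\mathbb Z+p\cong\mathbb Z$. If $x+p=p$, apply the property with $q=x$, $r=p$: as $p\notin\mathbb Z$ we get $p=a+p$, so $a=0$ by the injectivity in Proposition 3, and $x\in\{0,p\}$. If $p+x=p$, apply it with $q=p$, $r=x$: then $p=-a+p$, so $a=0$ and $x\in\{0,p\}$. The converses are trivial. $\square$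

## 3. From finite sets to integers

We now carry ultrafilters from $\mathrm{FIN}$ to $\mathbb N$ so that $*$ becomes $+$, and prove that properties (b) and (c) of Proposition 1 give the decomposition property.

Let $\mathbb Z_2=\varprojlim\mathbb Z/4^l\supseteq\mathbb Z$. An element of it is a compatible choice of residues mod $4^l$ for $l\in\omega$, and it has a unique base-4 expansion with digits in $\{0,1,2,3\}$. For $K\subseteq\omega$ let $\varphi(K)=\sum_{t\in K}4^t\in\mathbb Z_2$, with digits $0$ and $1$ only; it is in $\mathbb N\cup\{0\}$ if $K$ is finite. The unused digits matter: $\varphi(K\cap[0,l))\le(4^l-1)/3<4^l/2$, which leaves room for adding a small integer without a carry past position $l$. In base 2 there is no such room: $\sum_{t\in\omega}2^t=-1$ in $\mathbb Z_2$, an integer with infinitely many nonzero digits.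

Let $E=\varphi(\mathrm{FIN})$. As $\varphi$ is injective on $\mathrm{FIN}$, the map $\tilde\varphi(x)=\{B\subseteq\mathbb N:\varphi^{-1}(B)\cap\mathrm{FIN}\in x\}$ is an injection $\beta\mathrm{FIN}\to\beta\mathbb N$ whose image is the set of ultrafilters containing $E$. Since $\min z\ge l$ iff $4^l\mid\varphi(z)$,
$$\tilde\varphi(\gamma)=\{x\in\beta\mathbb Z:E\cap4^l\mathbb Z\in x\text{ for all }l\}.$$
If $z<w$, then $\varphi(z\cup w)=\varphi(z)+\varphi(w)$. Hence for $x,y\in\gamma$ and $B\subseteq\mathbb N$, both $B\in\tilde\varphi(x*y)$ and $B\in\tilde\varphi(x)+\tilde\varphi(y)$ say that for $x$-many $z$, for $y$-many $w>z$, $\varphi(z)+\varphi(w)\in B$. So $\tilde\varphi(x*y)=\tilde\varphi(x)+\tilde\varphi(y)$. If $p$ is a block ultrafilter, then $\tilde\varphi(p)$ is strongly summable, because $\varphi(\mathrm{FU}(\bar x))=\mathrm{FS}(\langle\varphi(x_n)\rangle)$.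

For $x\in\beta\mathbb Z$ the residue classes mod $4^l$ that belong to $x$ are compatible and define $\theta(x)\in\mathbb Z_2$. If $c+4^l\mathbb Z\in q$ and $d+4^l\mathbb Z\in r$, then $c+d+4^l\mathbb Z\in q+r$ by (2). So $\theta(q+r)=\theta(q)+\theta(r)$. Also $\theta(a)=a$ for $a\in\mathbb Z$, and $\theta(\tilde\varphi(x))=0$ for $x\in\gamma$.

For $M\subseteq\omega$ let $\mathrm{FIN}(M)=\{z\in\mathrm{FIN}:z\subseteq M\}$.

**Proposition 7.** Let $p\in\gamma$ satisfy $p*p=p$ and

* (I) for every infinite $K\subseteq\omega$ there is $M\subseteq\omega$ with $\mathrm{FIN}(M)\in p$ and $K\setminus M$ infinite;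
* (II) if $q,r\in\gamma$ and $q*r=p$, then $q=r=p$.

Then $\tilde p=\tilde\varphi(p)$ is an idempotent of $\beta\mathbb N$ with the decomposition property.

*Proof.* $\tilde p+\tilde p=\tilde\varphi(p*p)=\tilde p$. Let $q,r\in\beta\mathbb Z$ with $q+r=\tilde p$. Put $\rho=\theta(r)$; since $\theta(\tilde p)=0$, $\theta(q)=-\rho$. Let $Q=\{n\in\mathbb Z:-n+E\in r\}$. As $E\in\tilde p$, $Q\in q$.

**Step 1: reading off digits.** This step shows that $n+\rho$ has digits $0$ and $1$ only, for each $n\in Q$. Let $n\in Q$ and $l\in\omega$. For $r$-many $m$ we have $m\equiv\rho\pmod{4^l}$ and $n+m=\varphi(w)$ with $w\in\mathrm{FIN}$. So $n+\rho\equiv\varphi(w\cap[0,l))\pmod{4^l}$. The set $w\cap[0,l)$ is determined by this residue, since its indicator function gives the base-4 digits. Letting $l$ vary we get $n+\rho=\varphi(K_n)$ for a unique $K_n\subseteq\omega$. If moreover $-n+\varphi(\mathrm{FIN}(M))\in r$, we may take $w\subseteq M$ for every $l$, so $K_n\subseteq M$.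

**Step 2: $K_n$ is finite for some $n\in Q$.** This will make $\rho$ an integer. Suppose that all $K_n$ ($n\in Q$) are infinite. Fix $n_0\in Q$ and let $K=K_{n_0}$. We first claim that $K_n$ and $K$ differ by a finite set for every $n\in Q$. The difference $\varphi(K_n)-\varphi(K)=n-n_0$ is an integer. Exchanging the two sets if necessary, let $\varphi(K_n)=\varphi(K)+d$ with an integer $d\ge0$, and choose $l$ with $d<4^l/2$. Then
$$\varphi(K_n)=\bigl(\varphi(K\cap[0,l))+d\bigr)+\sum_{t\in K,\,t\ge l}4^t,$$
and the bracket is an integer in $[0,4^l)$. So there is no carry into positions $\ge l$; by uniqueness of digits $K_n\setminus[0,l)=K\setminus[0,l)$. This proves the claim.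

By (I) there is $M$ with $\mathrm{FIN}(M)\in p$ and $K\setminus M$ infinite. Then $\varphi(\mathrm{FIN}(M))\in\tilde p=q+r$, so there is $n$ with $-n+\varphi(\mathrm{FIN}(M))\in r$. As $\varphi(\mathrm{FIN}(M))\subseteq E$, $n\in Q$, and $K_n\subseteq M$ by Step 1. But $K\setminus M$ is infinite and $K_n$, $K$ differ by a finite set, a contradiction.

**Step 3: translating to residue $0$.** Take $n\in Q$ with $K_n$ finite. Then $a:=\rho=\varphi(K_n)-n\in\mathbb Z$. Put $q'=a+q$ and $r'=-a+r$. Since $\mathbb Z$ is central, $q'+r'=\tilde p$; also $\theta(q')=\theta(r')=0$, that is, $4^l\mathbb Z\in q'$ and $4^l\mathbb Z\in r'$ for all $l$. If $q'\in\mathbb Z$, then $q'=\theta(q')=0$ and $r'=\tilde p$, so $q=-a$ and $r=a+\tilde p$. If $r'\in\mathbb Z$, then $r'=0$ and $q'=\tilde p$, so $q=-a+\tilde p$ and $r=a$. From now on both are nonprincipal.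

**Step 4: both summands come from $\gamma$.** We show $E\in q'$ and $E\in r'$. For $q'$-many $n$ we have $n\ne0$ and $-n+E\in r'$. Fix such an $n$ and $l$ with $4^l>2|n|$. For $r'$-many $m$: $m\in4^l\mathbb Z\setminus\{0\}$ and $n+m=\varphi(w)$ with $w\in\mathrm{FIN}$. Then $\varphi(w\cap[0,l))\equiv n\pmod{4^l}$ and $0\le\varphi(w\cap[0,l))<4^l/2$. If $n<0$, the representative of $n$ in $[0,4^l)$ is $4^l-|n|>4^l/2$, a contradiction. So $0<n<4^l$ and $n=\varphi(w\cap[0,l))\in E$. Hence $m=\varphi(w\setminus[0,l))\ne0$, so $m\in E$. It follows that $E\in r'$ and, as $n$ was any of $q'$-many, $E\in q'$.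

**Step 5: using (II).** By Steps 3 and 4, $q'=\tilde\varphi(x)$ and $r'=\tilde\varphi(y)$ with $x,y\in\gamma$, and $\tilde\varphi(x*y)=q'+r'=\tilde\varphi(p)$. By injectivity $x*y=p$, and by (II) $x=y=p$. So $q=-a+\tilde p$ and $r=a+\tilde p$. $\square$

By Propositions 1, 2, 7 and Lemma 6, the question is settled under CH. What remains is to build, in ZFC, some $p\in\gamma$ with $p*p=p$, (I) and (II).

## 4. Closed semigroups in place of sequences, and why bounding the bad cuts fails

**Definition.** A *closed semigroup* is a nonempty closed $S\subseteq\gamma$ with $S*S\subseteq S$. Let $\mathcal F_S=\{A\subseteq\mathrm{FIN}:A\in x\ \forall x\in S\}$.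

When $S$ shrinks, $\mathcal F_S$ grows. The intersection of a decreasing chain of closed semigroups is again one, whatever the length. So we would like to build a decreasing sequence $(S_\alpha)_{\alpha<\mathfrak c}$ with two kinds of steps: decide each set $A\subseteq\mathrm{FIN}$, that is, make $A$ or $\mathrm{FIN}\setminus A$ a member of $\mathcal F_{S_{\alpha+1}}$; and for suitable $A\in\mathcal F_{S_\alpha}$ arrange that $q*r\in S_{\alpha+1}$ implies $A\in q$ and $A\in r$. Suitable will mean that also $A/z\in\mathcal F_{S_\alpha}$ for all $z\in A$.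

Consider the second kind of step. A *cut* of $w\in\mathrm{FIN}$ is a pair $(F,x)$ of elements of $\mathrm{FIN}$ with $F<x$ and $F\cup x=w$. For example, $\{1,4,6\}$ has the cuts $(\{1\},\{4,6\})$ and $(\{1,4\},\{6\})$, and singletons have none. For now call a cut bad if $F\notin A$ or $x\notin A$.

A first attempt is to forbid bad cuts: let $V$ be the set of all $w$ without bad cuts, and pass to $S\cap\overline V$. If $V\in q*r$, then for $q$-many $F$, for $r$-many $x$, $(F,x)$ is a cut of $F\cup x\in V$, so $A\in q$ and $A\in r$. But $S\cap\overline V$ can be empty. Let $A$ be the set of all $w$ with $|w|$ even. Every $w\in A$ has a cut with $|F|=1$, so $A\cap V=\emptyset$, and $S\cap\overline V=\emptyset$ whenever $A\in\mathcal F_S$.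

A second attempt uses that $r\in\gamma$: for fixed $F$ and $r$-many $x$, $\min x$ exceeds any given bound. So we may allow bad cuts with $\min x\le g(\max F)$ for some function $g:\omega\to\omega$. Let $V_g$ be the set of $w$ all of whose bad cuts satisfy this. If $V_g\in q*r$, then for $q$-many $F$ and $r$-many $x$ we have $F\cup x\in V_g$ and $\min x>g(\max F)$, so $(F,x)$ is not bad, and again $A\in q$ and $A\in r$. This fails too, even if $g$ may depend on $S$. Let
$$W_g=\{w:\min x>g(\max F)\text{ for every cut }(F,x)\text{ of }w\},\qquad S_1=\gamma\cap\bigcap_{g}\overline{W_g},$$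
the intersection over all $g:\omega\to\omega$. If $W_g\in x,y$ and $z\in W_g$, then for $y$-many $w$ we have $w\in W_g$, $w>z$ and $\min w>g(\max z)$; a cut of $z\cup w$ splits $z$, or splits $w$, or is $(z,w)$, so $z\cup w\in W_g$. Hence $W_g\in x*y$, and $S_1$ is closed under $*$. It contains every nonprincipal ultrafilter $x$ on the singletons. With $A$ as before, $S=S_1\cap\overline A$ is closed under $*$ and contains $x*x$, so it is a closed semigroup with $A\in\mathcal F_S$. Also $A/z\supseteq A\cap\{w:w>z\}$ is in $\mathcal F_S$ for $z\in A$. But every $w\in W_g\cap A$ has a cut with $|F|=1$, which is bad and has $\min x>g(\max F)$, so $w\notin V_g$. Thus $S\cap\overline{V_g}=\emptyset$ for every $g$.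

A finite set of allowed values for $\min x$ is too strong a demand. The idea that gets past this point is to impose uncountably many demands, each of them mild. For every $\beta\subseteq\omega$ we require $\min x\in L_{\beta,\max F}$ for bad cuts, where the sets $L_{\beta,n}$ are infinite. Any $l$ of the sets $L_{\beta,n}$ with $n\geq l$ have infinite intersection, so any finitely many demands can be met together. But any $n+1$ of the sets $L_{\beta,n}$ have finite intersection. There are uncountably many $\beta$ and only countably many $F$, so some single $F$ will meet more than $\max F$ of the demands, and then $\min x$ is confined to a finite set after all. The recursion uses this $\mathfrak c$ times, so we need $\mathfrak c$ such families that are independent of each other.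

## 5. An independent linked family and good semigroups

The following family is in the style of Kunen's construction of weak P-points from an independent linked family. For $\kappa\in\omega$ let
$$T_\kappa=\{(\kappa,f):f:\mathcal P(\kappa)\to\mathcal P(\mathcal P(\kappa))\},$$
a finite nonempty set; for example $|T_0|=2$ and $|T_1|=4^2=16$. Identify $\bigsqcup_\kappa T_\kappa$ with $\omega$ by some bijection, and let $\psi:\omega\to\omega$ be given by $\psi(t)=\kappa$ for $t\in T_\kappa$; it is finite-to-one. Let $I=\mathcal P(\omega)$. For $i,\beta\subseteq\omega$ and $n\in\omega$ let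
$$L^i_{\beta,n}=\{(\kappa,f):|f(i\cap\kappa)|\le n,\ \beta\cap\kappa\in f(i\cap\kappa)\}.$$
Here $i$ names the family, $\beta$ the member, and $n$ the tolerance. For $n=0$ the set is empty. For $n=1$ it says $f(i\cap\kappa)=\{\beta\cap\kappa\}$, so two sets $L^i_{\beta,1}$, $L^i_{\beta',1}$ with $\beta\ne\beta'$ share only points of those finitely many $T_\kappa$ with $\beta\cap\kappa=\beta'\cap\kappa$.

* (L1) $L^i_{\beta,n}\subseteq L^i_{\beta,n+1}$.
* (L2) If $\beta_0,\dots,\beta_n$ are distinct, then $\bigcap_{j\le n}L^i_{\beta_j,n}$ is finite. For $\kappa$ so large that the sets $\beta_j\cap\kappa$ are distinct, a point $(\kappa,f)$ of the intersection would have at least $n+1$ elements in $f(i\cap\kappa)$, which is impossible; and each $T_\kappa$ is finite.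
* (L3) If $i_1,\dots,i_m$ are distinct and $s_j\subseteq\mathcal P(\omega)$ is finite with $|s_j|\le n_j$, then for all but finitely many $\kappa$ the set $\bigcap_j\bigcap_{\beta\in s_j}L^{i_j}_{\beta,n_j}$ meets $T_\kappa$. When the sets $i_j\cap\kappa$ are distinct, take any $f$ with $f(i_j\cap\kappa)=\{\beta\cap\kappa:\beta\in s_j\}$ for all $j$.

For $M\subseteq\omega$ let $[M]=\{x\in\gamma:\mathrm{FIN}(M)\in x\}$. This set is closed. It is closed under $*$, since $\mathrm{FIN}(M)/z=\{w>z:w\subseteq M\}$ for $z\subseteq M$. Also $[M]\cap[M']=[M\cap M']$. If $M$ is infinite, $[M]\ne\emptyset$, because it contains the nonprincipal ultrafilters on the singletons $\{t\}$, $t\in M$. If $M$ is finite, $[M]=\emptyset$.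

**Definition.** A *condition* is a finite partial function $\sigma$ on $I$ with values $\sigma(i)=(n_i,s_i)$, where $n_i\in\omega$, $s_i\subseteq\mathcal P(\omega)$ is finite and $|s_i|\le n_i$. Put $L_\sigma=\bigcap_{i\in\mathrm{dom}\,\sigma}\bigcap_{\beta\in s_i}L^i_{\beta,n_i}$, where an empty intersection is $\omega$. For $J\subseteq I$, a *condition over $J$* has $\mathrm{dom}\,\sigma\subseteq J$. A closed $D\subseteq\gamma$ is *$J$-good* if $D\cap[L_\sigma]\ne\emptyset$ for all conditions $\sigma$ over $J$.

Good sets are nonempty (take $\sigma=\emptyset$). By (L3) every $L_\sigma$ is infinite, so $\gamma$ is $I$-good. The semigroup $S=S_1\cap\overline A$ of Section 4 is $I$-good as well: for a nonprincipal $x$ on the singletons of points of $L_\sigma$, $x*x\in S\cap[L_\sigma]$. On the other hand, a single point $\{p\}$ is $J$-good only if $J=\emptyset$: for $i\in J$ and $\beta\ne\beta'$ we would have $p\in[L^i_{\beta,1}]\cap[L^i_{\beta',1}]=\emptyset$ by (L2). The set $J$ lists the families that are still unused.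

* (G1) If $(D_\xi)$ is a decreasing chain of closed sets and $D_\xi$ is $J_\xi$-good, then $\bigcap D_\xi$ is $\bigcap J_\xi$-good. For $\sigma$ over $\bigcap J_\xi$, the sets $D_\xi\cap[L_\sigma]$ form a decreasing chain of nonempty compact sets.
* (G2) If $S$ is a $J$-good closed semigroup and $\sigma$ is a condition over $J$, then $S\cap[L_\sigma]$ is a $(J\setminus\mathrm{dom}\,\sigma)$-good closed semigroup, since $[L_\sigma]\cap[L_\tau]=[L_{\sigma\cup\tau}]$ for disjoint domains.

## 6. Deciding one set at the cost of countably many indices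

The usual way to find an idempotent is to take a minimal closed semigroup $S$. For $p\in S$, minimality gives $S*p=S$, so $\{x\in S:x*p=p\}$ is nonempty, hence a closed semigroup, hence $S$; thus $p*p=p$ (and then $S=\{p\}$). A single point is not good for any nonempty $J$, so we cannot run this argument in $\gamma$. But to decide one set $A$ we only need it in a second countable image of $\gamma$, and there strictly decreasing chains of closed sets are countable.

**Lemma 8.** Let $S$ be a $J$-good closed semigroup and $A\subseteq\mathrm{FIN}$. There are a countable $J_0\subseteq J$ and a $(J\setminus J_0)$-good closed semigroup $S'\subseteq S$ with $A\in\mathcal F_{S'}$ or $\mathrm{FIN}\setminus A\in\mathcal F_{S'}$.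

*Proof.* **Step 1: a second countable image on which $\gamma$ acts.** Let $\mathcal A=\{A,\emptyset\}\cup\{A/z:z\in\mathrm{FIN}\}$. It is countable and, by (1), closed under $B\mapsto B/w$. Let $X=2^{\mathcal A}$, which is compact and second countable, and let $\pi:\gamma\to X$ be the continuous map with $\pi(x)(B)=1$ iff $B\in x$. For $x\in\gamma$ and $\eta\in X$ define $x\cdot\eta\in X$ by
$$(x\cdot\eta)(B)=1\iff\{z:\eta(B/z)=1\}\in x.$$
Then:

* $x\mapsto x\cdot\eta$ is continuous for fixed $\eta$, since each coordinate depends on whether one fixed set is in $x$;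
* $x\cdot\pi(y)=\pi(x*y)$, since both have value $1$ at $B$ iff $\{z:B/z\in y\}\in x$;
* $(x*y)\cdot\eta=x\cdot(y\cdot\eta)$. The left side has value $1$ at $B$ iff $\{v:\eta(B/v)=1\}\in x*y$, that is, iff $\{z:\{w>z:\eta(B/(z\cup w))=1\}\in y\}\in x$. The right side has value $1$ iff $\{z:\{w:\eta((B/z)/w)=1\}\in y\}\in x$. By (1) and $\{w:w>z\}\in y$ the two conditions agree.

Call a closed semigroup $T\subseteq S$ *large* if it is $(J\setminus J_T)$-good for some countable $J_T\subseteq J$. By (G1), the intersection of a decreasing chain of large semigroups of countable length is large: remove the union of the countably many sets $J_T$. Also recall that a second countable space has no strictly decreasing sequence $(C_\xi)_{\xi<\omega_1}$ of closed sets. Otherwise, choose basic open $U_\xi$ that meets $C_\xi$ and misses $C_{\xi+1}$; for $\xi<\zeta$ the set $U_\zeta$ meets $C_\zeta\subseteq C_{\xi+1}$, so $U_\xi\ne U_\zeta$, and there would be uncountably many basic sets.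

**Step 2: stabilize the image.** We find a large $S_1\subseteq S$ such that $\pi(T)=\pi(S_1)$ for all large $T\subseteq S_1$. Otherwise, starting from $T_0=S$, choosing $T_{\xi+1}\subseteq T_\xi$ large with $\pi(T_{\xi+1})\subsetneq\pi(T_\xi)$ and taking intersections at limits below $\omega_1$, we get a strictly decreasing $\omega_1$-sequence of compact sets $\pi(T_\xi)$, which is impossible. Let $Y_1=\pi(S_1)$.

**Step 3: stabilize an invariant set of the action.** Call $(T,Y)$ *admissible* if $T\subseteq S_1$ is large, $\emptyset\ne Y\subseteq Y_1$ is closed and $T\cdot Y\subseteq Y$. The pair $(S_1,Y_1)$ is admissible, as $S_1\cdot\pi(S_1)=\pi(S_1*S_1)\subseteq\pi(S_1)$. Coordinatewise intersections of decreasing chains of admissible pairs of countable length are admissible; the second coordinate is nonempty by compactness. As in Step 2, there is an admissible $(S_2,Y_2)$ such that $Y=Y_2$ for every admissible $(T,Y)$ with $T\subseteq S_2$ and $Y\subseteq Y_2$; otherwise we get a strictly decreasing $\omega_1$-sequence of closed second coordinates.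

**Step 4: a stabilizer that is good.** Fix $y\in Y_2$, and let $S_2$ be $(J\setminus J_2)$-good with $J_2$ countable. We show that $S_3=\{x\in S_2:x\cdot y=y\}$ is a $(J\setminus J_2)$-good closed semigroup. Let $\sigma$ be a condition over $J\setminus J_2$. By (G2), $T=S_2\cap[L_\sigma]$ is large. The set $T\cdot y$ is nonempty, closed (a continuous image of a compact set), contained in $Y_2$, and $T\cdot(T\cdot y)=(T*T)\cdot y\subseteq T\cdot y$. So $(T,T\cdot y)$ is admissible, and by Step 3 $T\cdot y=Y_2\ni y$. Hence some $x\in S_2\cap[L_\sigma]$ has $x\cdot y=y$. So $S_3$ is $(J\setminus J_2)$-good. It is closed because $x\mapsto x\cdot y$ is continuous, and it is a semigroup since $(x*x')\cdot y=x\cdot(x'\cdot y)$.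

**Step 5: make $\pi$ constant.** Let $\sigma$ be a condition over $J\setminus J_2$. By (G2), $S_3\cap[L_\sigma]$ is large, and it is contained in $S_1$, so by Step 2 $\pi(S_3\cap[L_\sigma])=Y_1\ni y$. Hence $S_4=\{x\in S_3:\pi(x)=y\}$ is $(J\setminus J_2)$-good. It is closed, and for $x,x'\in S_4$ we have $\pi(x*x')=x\cdot\pi(x')=x\cdot y=y$. So $S_4$ is a closed semigroup on which $\pi$ is constant. Since $A\in\mathcal A$, either all or none of its elements contain $A$. Take $S'=S_4$ and $J_0=J_2$. $\square$

## 7. Excluding unwanted factorizations at the cost of one index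

**Lemma 9.** Let $S$ be a $J$-good closed semigroup, $i\in J$, and $A\in\mathcal F_S$ such that $A/z\in\mathcal F_S$ for all $z\in A$. There is a $(J\setminus\{i\})$-good closed semigroup $S'\subseteq S$ such that, whenever $q,r\in\gamma$ and $q*r\in S'$, then $A\in q$ and $A\in r$.

*Proof.* **Step 1: sets that can be glued.** The set $S'$ has to be a semigroup, so we must control cuts of $z\cup w$ by cuts of $z$ and of $w$. If the cut falls inside $w$, say $w=F'\cup x'$, its left part is $z\cup F'$. From $z\in A$ and $F'\in A$ we cannot conclude $z\cup F'\in A$. So we replace $A$, for left parts, by smaller sets. For $k\in\omega$ let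
$$B_k=\{w\in A:\min w>k,\text{ and }z\cup w\in A\text{ for all }z\in A\text{ with }\max z\le k\}.$$
This is the intersection of $A$, $\{w:\min w>k\}$ and the finitely many sets $A/z$ with $z\in A$, $\max z\le k$. All of them are in $\mathcal F_S$, so $B_k\in\mathcal F_S$. Moreover
$$z\in B_k,\ w\in B_{\max z}\ \Longrightarrow\ z<w\text{ and }z\cup w\in B_k.\tag{3}$$
Indeed $\min w>\max z$. Since $z\in A$ and $w\in B_{\max z}$, $z\cup w\in A$. Also $\min(z\cup w)=\min z>k$. If $v\in A$ and $\max v\le k$, then $v\cup z\in A$ since $z\in B_k$, and $\max(v\cup z)=\max z$, so $v\cup z\cup w\in A$ since $w\in B_{\max z}$.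

**Step 2: the definition of $S'$.** From now on a cut $(F,x)$ is *$k$-bad* if $x\notin A$ or $F\notin B_k$. For $\beta\subseteq\omega$ and $k\in\omega$ let
$$V^k_\beta=\{w\in\mathrm{FIN}:\min x\in L^i_{\beta,\max F}\text{ for every $k$-bad cut }(F,x)\text{ of }w\},\qquad S'=S\cap\bigcap_{k,\beta}\overline{V^k_\beta}.$$

**Step 3: $S'$ is $(J\setminus\{i\})$-good.** Any finitely many of the demands must be compatible with $S$ and a given condition. Let $\sigma$ be a condition over $J\setminus\{i\}$, let $s$ be a set of $l$ subsets of $\omega$, and let $\tau=\sigma\cup\{(i,(l,s))\}$, a condition over $J$. Pick $y\in S\cap[L_\tau]$. For $y$-many $z$ we have $z\subseteq L_\tau$ and $\min z\ge l$. For any cut $(F,x)$ of such a $z$ and any $\beta\in s$, the point $\min x\in z$ is in $L^i_{\beta,l}\subseteq L^i_{\beta,\max F}$ by (L1), as $\max F\ge\min z\ge l$. So $z\in V^k_\beta$ for all $k\in\omega$ and $\beta\in s$, and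
$$y\in S\cap[L_\sigma]\cap\bigcap_{k\in\omega,\ \beta\in s}\overline{V^k_\beta}.$$
Since $s$ was an arbitrary finite set, compactness gives $S'\cap[L_\sigma]\ne\emptyset$.

**Step 4: $S'$ is a semigroup.** It is closed, and nonempty by Step 3. Let $x,y\in S'$ and fix $k,\beta$. We show $V^k_\beta\in x*y$. We have $V^k_\beta\cap B_k\in x$; let $z\in V^k_\beta\cap B_k$. For $y$-many $w$ the following hold:

* $w>z$ and $w\in A$;
* $w\in V^{\max z}_\beta$;
* $v\cup w\in A$ for each of the finitely many end segments $v$ of $z$ with $v\in A$ (as $A/v\in\mathcal F_S$).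

For such $w$ consider a $k$-bad cut of $z\cup w$. There are three kinds of cut.

* (a) The cut is $(F,v\cup w)$ with $(F,v)$ a cut of $z$. If $v\cup w\notin A$, then $v\notin A$ by the third item. So, whether $v\cup w\notin A$ or $F\notin B_k$, the pair $(F,v)$ is a $k$-bad cut of $z\in V^k_\beta$, and $\min(v\cup w)=\min v\in L^i_{\beta,\max F}$.
* (b) The cut is $(z,w)$. It is not $k$-bad, as $w\in A$ and $z\in B_k$.
* (c) The cut is $(z\cup F',x')$ with $(F',x')$ a cut of $w$. If $z\cup F'\notin B_k$, then $F'\notin B_{\max z}$ by (3). So, whether $x'\notin A$ or $z\cup F'\notin B_k$, the pair $(F',x')$ is a $(\max z)$-bad cut of $w\in V^{\max z}_\beta$, and $\min x'\in L^i_{\beta,\max F'}=L^i_{\beta,\max(z\cup F')}$.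

So $z\cup w\in V^k_\beta$. Hence $V^k_\beta/z\in y$ for $x$-many $z$, that is, $V^k_\beta\in x*y$. Since also $x*y\in S$, we get $x*y\in S'$.

**Step 5: the uncountably many demands act together.** We prove the last property. Let $q,r\in\gamma$ with $q*r\in S'$. For each $\beta\subseteq\omega$, $Q_\beta=\{F:V^0_\beta/F\in r\}\in q$.

Suppose $A\notin r$. Choose $F_\beta\in Q_\beta$ for each $\beta\in\mathcal P(\omega)$. As $\mathrm{FIN}$ is countable and $\mathcal P(\omega)$ is not, infinitely many $\beta$ share the same $F_\beta=F$. Let $n=\max F$ and take distinct such $\beta_0,\dots,\beta_n$. For $r$-many $x$ we have $x>F$, $x\notin A$ and $F\cup x\in\bigcap_{j\le n}V^0_{\beta_j}$. The cut $(F,x)$ of $F\cup x$ is $0$-bad because $x\notin A$, so $\min x\in\bigcap_{j\le n}L^i_{\beta_j,n}$, which is a finite set by (L2). But $r\in\gamma$, so for $r$-many $x$ the number $\min x$ exceeds every element of this finite set, a contradiction.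

Suppose $A\notin q$. Then $B_0\subseteq A$ is not in $q$, so $Q_\beta\setminus B_0\in q$ and we may choose $F_\beta\in Q_\beta\setminus B_0$ for each $\beta$. Again infinitely many $\beta$ share one $F\notin B_0$; let $n=\max F$ and take distinct such $\beta_0,\dots,\beta_n$. For $r$-many $x$ we have $x>F$ and $F\cup x\in\bigcap_{j\le n}V^0_{\beta_j}$. The cut $(F,x)$ is $0$-bad because $F\notin B_0$, which gives the same contradiction. $\square$

## 8. The recursion of length $\mathfrak c$

**Proposition 10.** For every nonprincipal ultrafilter $u$ on $\omega$ there is $p\in\gamma$ with $p*p=p$ such that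

* (i) $\mathrm{FIN}(\psi^{-1}(U))\in p$ for every $U\in u$;
* (ii) if $q,r\in\gamma$ and $q*r=p$, then $q=r=p$.

*Proof.* **Step 1: the starting semigroup.** It takes care of (i). Let $S_0=\bigcap_{U\in u}[\psi^{-1}(U)]$ and $J_0=I$. For a condition $\sigma$ and $U\in u$, the set $L_\sigma\cap\psi^{-1}(U)$ is infinite: by (L3) $L_\sigma$ meets $T_\kappa$ for all but finitely many $\kappa$, and $U$ is infinite. So $[L_\sigma]\cap[\psi^{-1}(U)]=[L_\sigma\cap\psi^{-1}(U)]\ne\emptyset$. Since $[\psi^{-1}(U)]\cap[\psi^{-1}(U')]=[\psi^{-1}(U\cap U')]$, compactness shows $S_0\cap[L_\sigma]\ne\emptyset$. Thus $S_0$ is an $I$-good closed semigroup.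

**Step 2: the recursion.** Let $(A_\alpha)_{\alpha<\mathfrak c}$ list $\mathcal P(\mathrm{FIN})$ with every set occurring cofinally often. We construct decreasing closed semigroups $S_\alpha$ and decreasing $J_\alpha\subseteq I$ such that $S_\alpha$ is $J_\alpha$-good. At limits take intersections and use (G1). At stage $\alpha$:

* apply Lemma 8 to $S_\alpha,J_\alpha,A_\alpha$, getting $S'_\alpha\subseteq S_\alpha$ that is good for $J'_\alpha=J_\alpha\setminus(\text{countable set})$, with $A_\alpha$ or its complement in $\mathcal F_{S'_\alpha}$;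
* if $A_\alpha\in\mathcal F_{S'_\alpha}$ and $A_\alpha/z\in\mathcal F_{S'_\alpha}$ for all $z\in A_\alpha$, pick $i\in J'_\alpha$, let $S_{\alpha+1}$ be the semigroup given by Lemma 9 for $S'_\alpha,J'_\alpha,i,A_\alpha$, and let $J_{\alpha+1}=J'_\alpha\setminus\{i\}$; otherwise let $S_{\alpha+1}=S'_\alpha$ and $J_{\alpha+1}=J'_\alpha$.

The choice of $i$ is possible. Each step removes only countably many indices, so $|I\setminus J_\alpha|\le|\alpha|\cdot\omega<\mathfrak c=|I|$, and one more countable removal still leaves $J'_\alpha$ nonempty.

**Step 3: the intersection is one point.** The set $\bigcap_{\alpha<\mathfrak c}S_\alpha$ is nonempty by compactness and closed under $*$. Every $A\subseteq\mathrm{FIN}$ is some $A_\alpha$, so it lies in all or in none of its elements. Hence the set is $\{p\}$ with $p*p=p$. Property (i) holds since $p\in S_0$. If $A=A_\alpha\in p$, then $A$ was decided at stage $\alpha$ and $p\in S_{\alpha+1}$, so $A\in\mathcal F_{S_{\alpha+1}}$. Thus every member of $p$ lies in some $\mathcal F_{S_\alpha}$ with $\alpha<\mathfrak c$.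

**Step 4: property (ii).** We find inside each member of $p$ a set to which Lemma 9 was applied. Let $q,r\in\gamma$ with $q*r=p$ and let $A'\in p$. Put $A=\{z\in A':A'/z\in p\}$. As $A'\in p=p*p$, $A\in p$. If $z\in A$, then $A'/z\in p=p*p$, so $\{w:(A'/z)/w\in p\}\in p$, and by (1)
$$A/z=(A'/z)\cap\{w>z:(A'/z)/w\in p\}\in p.$$
The sets $A$ and $A/z$ ($z\in A$) are countably many members of $p$, and each lies in some $\mathcal F_{S_\alpha}$ by Step 3. Since $\mathrm{cf}(\mathfrak c)>\omega$ (König) and the $\mathcal F_{S_\alpha}$ increase with $\alpha$, they all lie in one $\mathcal F_{S_{\alpha_0}}$ with $\alpha_0<\mathfrak c$. Choose $\alpha\ge\alpha_0$ with $A_\alpha=A$. Since $\mathcal F_{S_{\alpha_0}}\subseteq\mathcal F_{S'_\alpha}$, Lemma 9 was applied to $A$ at stage $\alpha$. As $q*r=p\in S_{\alpha+1}$, we get $A\in q$ and $A\in r$, hence $A'\in q\cap r$. As $A'\in p$ was arbitrary, $q=p=r$. $\square$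

It remains to see that (i) gives hypothesis (I) of Proposition 7. Let $K\subseteq\omega$ be infinite. Since $\psi$ is finite-to-one, $\psi(K)$ is infinite; write $\psi(K)=P_0\sqcup P_1$ with both parts infinite. At most one of the disjoint sets $P_0,P_1$ is in $u$, so $U=\omega\setminus P_\varepsilon\in u$ for some $\varepsilon\in\{0,1\}$. Put $M=\psi^{-1}(U)$. Then $\mathrm{FIN}(M)\in p$ by (i), and $K\setminus M=K\cap\psi^{-1}(P_\varepsilon)$ is infinite because $P_\varepsilon\subseteq\psi(K)$ is infinite. So (I) holds, and (II) is (ii).

## 9. The maximal groups, and $2^{\mathfrak c}$ of them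

**Proof of Theorem 4.** Let $u$ be any nonprincipal ultrafilter on $\omega$ and $p$ as in Proposition 10. By the end of Section 8, $p$ satisfies the hypotheses of Proposition 7, so $\tilde p=\tilde\varphi(p)$ is an idempotent of $\beta\mathbb N$ with the decomposition property. By Lemma 6, $H(\tilde p)=\mathbb Z+\tilde p\cong\mathbb Z$. The whole argument is in ZFC. $\square$

**Proof of Theorem 5.** The statements about $H(p)$, $x+p=p$ and $p+x=p$ for an idempotent $p$ with the decomposition property are Lemma 6. It remains to count these idempotents. There are $2^{\mathfrak c}$ nonprincipal ultrafilters $u$ on $\omega$ (Pospíšil), and each gives some $p_u$ by Proposition 10 and an idempotent $\tilde p_u=\tilde\varphi(p_u)$ with the decomposition property by Proposition 7. If $u\ne u'$, take $U\in u$ with $\omega\setminus U\in u'$. Then $\mathrm{FIN}(\psi^{-1}(U))\in p_u$ and $\mathrm{FIN}(\psi^{-1}(\omega\setminus U))\in p_{u'}$ are disjoint, so $p_u\ne p_{u'}$, and $\tilde p_u\ne\tilde p_{u'}$ by the injectivity of $\tilde\varphi$. Hence there are at least $2^{\mathfrak c}$ such idempotents.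 Since $|\beta\mathbb N|=2^{\mathfrak c}$, the number is exactly $2^{\mathfrak c}$. $\square$
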